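# Lightface $\Sigma^1_3$ well-orderings of the reals in forcing extensions when $0^\sharp$ does not exist

## 1. Flipping one bit of a Cohen real

We work in ZFC. Forcing means set forcing. A real is a subset of $\omega$, identified with its characteristic function in $2^\omega$. For $x,y\in 2^\omega$ write $x\,E_0\,y$ if $x(n)=y(n)$ for all but finitely many $n$. For instance, the $E_0$-class of $000\ldots$ consists of the characteristic functions of the finite sets. Every $E_0$-class is countable: its members are obtained from any one of them by changing finitely many bits. A *transversal* is a set of reals that meets each $E_0$-class in exactly one point. A well-ordering of $\mathbb R$ gives a transversal at once: take the least element of each class.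

Let $\mathbb C=2^{<\omega}$ be Cohen forcing, let $C_t=\{s\in\mathbb C:s\supseteq t\}$, and let $\dot b$ name the Cohen real.

**Example 1.1.** In $L$ the canonical well-ordering $<_L$ of the reals is lightface $\Sigma^1_2$ (no parameter in the definition). Add one Cohen real $b$ to $L$. Does $L[b]$ have a well-ordering of its reals, or just a transversal, that is definable without parameters?

Suppose a formula $\varphi(x)$ without parameters defines a transversal in $L[b]$. Let $b^*$ be its point in the class of $b$. As $b^*$ differs from $b$ in finitely many places, $b^*$ is again Cohen generic over $L$, and $L[b^*]=L[b]$. So some $t\subset b^*$ forces "$\varphi$ defines a transversal and $\varphi(\dot b)$ holds". Say $t=0110$ and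
$$b^*=0110\,1\,001\ldots,\qquad \tilde b=0110\,0\,001\ldots,$$
where $\tilde b$ is $b^*$ with the bit at place $|t|=4$ flipped. Then $\tilde b$ is Cohen generic over $L$, $L[\tilde b]=L[b]$, and $\tilde b\supset t$. Since $t$ forces $\varphi(\dot b)$, we get $L[b]\models\varphi(\tilde b)$. Now $b^*\ne\tilde b$ are two points of one $E_0$-class in the set defined by $\varphi$, a contradiction. So $L[b]$ has no transversal, and no well-ordering of its reals, that is definable without parameters. With $b$ as a parameter there is one, since $<_{L[b]}$ is $\Sigma^1_2(b)$.

The argument speaks about $L[b]$ only. A further forcing over $L[b]$ might add an object that singles out $b$ among its finite modifications, and then a lightface definition could return. So a model that lacks a lightface well-ordering may still have a forcing extension that has one. This leads to our problem, from "Projective well-orderings of the reals" (https://andrescaicedo.wordpress.com/wp-content/uploads/2010/04/projective.pdf). The background stated there: if there is no inner model with $\omega$ many strong cardinals, then some set forcing extension of the universe has a projective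 well-ordering of the reals; the well-orderings obtained are boldface, that is, definable from a real parameter.

**Question 1.2.** Assume that $0^\sharp$ does not exist. Is there a set forcing extension of $V$ with a lightface $\Sigma^1_3$ well-ordering of $\mathbb R$?

The answer is: no, not in general. If $V=L$, the trivial extension works. But *every* model $V$ has a Lévy collapse extension $V[g]$ none of whose set forcing extensions has a lightface $\Sigma^1_3$ well-ordering of $\mathbb R$ (Theorem 3.4), and for $V=L$ this gives a counterexample $L[g]$ without $0^\sharp$. We shall also determine, over $L$, the exact size of collapse at which the answer changes, and show that $\Delta^1_4$ is always attainable there (Theorem 4.3).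

## 2. Textbook facts about absoluteness, collapses, $L$ and chain conditions

A poset is a preorder with a largest element $1$. $\mathrm{Col}(\omega,\lambda)$ is the set of finite partial functions from $\omega$ to $\lambda$, and $P\equiv Q$ means forcing equivalence. "fs" abbreviates "finite support". ZFC$^-$ is ZFC without Power Set, with Collection. For a transitive model $N$ put $o(N)=N\cap\mathrm{Ord}$. A *code* of an infinite countable ordinal is a real $w$ that codes a well-ordering of $\omega$ of that type; the type is written $|w|$.

**Fact 2.1 (Shoenfield).** $\Sigma^1_2$ and $\Pi^1_2$ formulas with real parameters are absolute between a model and any larger model with the same ordinals. Hence $\Sigma^1_3$ formulas *go up*: if $N\subseteq N'$ have the same ordinals and $N\models\exists x\,\pi(x,p)$ with $\pi$ in $\Pi^1_2$, a witness $x\in N$ still satisfies $\pi(x,p)$ in $N'$.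

**Fact 2.2 (Jech, *Set Theory*, 3rd ed., Lemma 26.7).** If $\lambda>\omega$, $|P|\le\lambda$ and $P$ forces $\lambda$ to be countable, then $P\equiv\mathrm{Col}(\omega,\lambda)$. In particular $P\times\mathrm{Col}(\omega,\lambda)\equiv\mathrm{Col}(\omega,\lambda)$ whenever $|P|\le\lambda$.

**Fact 2.3 (intermediate models; Jech, Lemma 15.43).** If $N\subseteq N'\subseteq N[G]$ are models of ZFC and $N[G]$ is a set-generic extension of $N$, then $N[G]$ is a set-generic extension of $N'$.

**Fact 2.4 (constructible sets).**

(a) *Condensation.* If $\theta>\omega$ is a limit ordinal and $X\prec L_\theta$, then $X\cong L_\beta$ for some $\beta$, and the isomorphism is the identity on every transitive subset of $X$.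

(b) If $\nu\ge\omega$ and $z\in L$ is a subset of $L_\nu$, then $z\in L_{\mu}$ with $\mu=(|\nu|^+)^L$. Indeed, in $L$ take $X\prec L_\theta$ with $L_\nu\cup\{z\}\subseteq X$ and $|X|=|\nu|$. The collapse fixes the elements of $L_\nu$, hence $z$, so $z\in L_\beta$ with $|\beta|=|\nu|$. In the same way, if the transitive closure of $z$ has size at most $\rho$ in $L$, where $\rho\geq\omega$ is an $L$-cardinal, then $z\in L_{(\rho^+)^L}$.

(c) Let $\rho$ be an uncountable cardinal of $L$. By (b), every constructible subset of a member of $L_\rho$ lies in $L_\rho$, since a member of $L_\rho$ is a subset of some $L_\nu$ with $\omega\le\nu<\rho$, and $(|\nu|^+)^L\le\rho$. So constructible functions between members of $L_\rho$ lie in $L_\rho$, and an ordinal below $\rho$ is a cardinal in $L_\rho$ iff it is one in $L$.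

(d) Each $L_\beta$ is an initial segment of $<_L$. If $N$ is a transitive model of ZFC$^-$, then $L^N=L_{o(N)}$ is a model of ZFC$^-$, and $<_L$ in the sense of $N$ is the restriction of $<_L$. Likewise, if $x\in N$ is a real, then $L[x]^N=L_{o(N)}[x]$ is a model of ZFC$^-$, an initial segment of $<_{L[x]}$, and $N$ computes $<_{L[x]}$ on it correctly. Part (b) can be carried out inside such a model, as its proof uses no power sets.

(e) On reals, the relation $a<_{L[x]}b$ is $\Sigma^1_2(x)$, uniformly in $x$.

**Fact 2.5 (complexity).** Quantifiers over $\omega$ are absorbed by $\Sigma^1_n$ and $\Pi^1_n$ for $n\ge1$. Let a real $m$ code a structure $(\omega,\epsilon_m)$. That it is extensional and well-founded is $\Pi^1_1$; then it codes a countable transitive set $M$. Satisfaction in $M$ and "$y'\in M$" are $\Delta^1_1$ in the codes, and "$|w|\in M$" is $\Sigma^1_1$ (an isomorphism with an ordinal of $M$ exists). So a statement "every countable transitive $M$ with [such properties] satisfies $\sigma$" has the form $\forall m$ (a Boolean combination of $\Sigma^1_1$ formulas), hence it is $\Pi^1_2$.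

**Fact 2.6 (genericity and chain conditions).**

(a) If $G$ is a generic filter and $p$ is compatible with every element of $G$, then $p\in G$: the set of $q$ with $q\le p$ or $q\perp p$ is dense, so $G$ contains such a $q$, and it must satisfy $q\le p$.

(b) If $R\times S$ is ccc, then $R$ is ccc and $R$ forces that $S$ is ccc. The first claim is clear. For the second, let $r$ force that $\langle\dot s_\xi:\xi<\omega_1\rangle$ enumerates an antichain without repetition. Pick $r_\xi\le r$ and $s_\xi$ with $r_\xi\Vdash\dot s_\xi=s_\xi$. If $(r',s')$ extended both $(r_\xi,s_\xi)$ and $(r_\eta,s_\eta)$ with $\xi\ne\eta$, then $r'$ would force $s_\xi\perp s_\eta$, while $s'$ extends both. So $\{(r_\xi,s_\xi)\}$ is an uncountable antichain of $R\times S$.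

(c) If $S$ is ccc and $A$ is $\sigma$-centered (a countable union of sets in which any finitely many elements have a common extension), then $S\times A$ is ccc: of uncountably many pairs, uncountably many have their second entries in one centered piece, and two of those have compatible first entries.

(d) If all finite subproducts of an fs product are ccc, the product is ccc. Given $\omega_1$ conditions, thin out so that their supports form a $\Delta$-system; two of them are compatible on the root, hence compatible.

(e) Finite support iterations of ccc posets are ccc.

## 3. Two incompatible certificates in one model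

We first see that Example 1.1 applies to collapses. Let $\kappa$ be an uncountable cardinal and $g$ be $\mathrm{Col}(\omega,\kappa)$-generic over $V$. By Fact 2.2, $\mathrm{Col}(\omega,\kappa)\equiv\mathrm{Col}(\omega,\kappa)\times\mathbb C$, so $V[g]=V[g'][b]$ with $b$ Cohen over $V[g']$. The argument of Example 1.1 over the ground model $V[g']$ shows that $V[g]$ has no transversal definable from parameters in $V$.

A sensible person would now try to run the same argument for a further extension by some $Q\in V[b]$. Suppose $t$ forces "there is $Q$ with $1\Vdash_Q$ '$\varphi$ defines a transversal and $\varphi(\dot b)$'", and let $\dot Q$ name such a poset. For $b\supset t$ and its flip $\tilde b\supset t$ we obtain in the one model $V[b]=V[\tilde b]$ two posets, $Q_0=\dot Q^b$ and $Q_1=\dot Q^{\tilde b}$. The first forces $\varphi(b)$ and the second forces $\varphi(\tilde b)$. Here the argument stops: $Q_0$ and $Q_1$ may be different posets, so $\varphi(b)$ and $\varphi(\tilde b)$ are true in two different extensions, and there is no contradiction. This cannot be repaired as it stands. By Theorem 4.3(3) below with $P=\mathbb C$, the model $L[b]$ *does*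 have a forcing extension with a lightface $\Sigma^1_3$ well-ordering.

What gets past this point: if $\varphi$ is $\Sigma^1_3$, then the truth of $\varphi(b)$ in $V[b][G_0]$ goes up, and so does the truth of $\varphi(\tilde b)$ in $V[b][G_1]$. We force with $Q_0\times Q_1$ and have both in one model. From then on $\varphi$ can never again define a transversal. So we do not refute $\varphi$; we force over the model to ruin $\varphi$ forever. A large collapse absorbs the ruining of all $\Sigma^1_3$ formulas at once.

**Definition 3.1.** Let $\varphi(x,p)$ be a $\Sigma^1_3$ formula with real parameter $p$. The pair $(\varphi,p)$ is *dead* in $V$ if no condition in any poset of $V$ forces "$\{x:\varphi(x,p)\}$ is a transversal".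

**Example 3.2.** The formula $x=x$ is dead in every model. Let $\varphi_0(x)$ say "$x\in L$, and $x$ is $<_L$-least among the constructible members of its $E_0$-class", a formula that is $\Sigma^1_2$ by Facts 2.4(e) and 2.5, since all members of the class of a constructible real are constructible. In $L$ it defines a transversal, so it is not dead in $L$. If $b$ is Cohen over $L$, it is dead in $L[b]$: in every extension of $L[b]$ the class of $b$ contains no constructible real, so $\varphi_0$ picks no point from it.

Deadness passes to set-generic extensions. If $G$ is $P$-generic over $V$ and in $V[G]$ a condition $q\in Q$ forces "$\{x:\varphi(x,p)\}$ is a transversal", then some $r\in G$ forces this about names $\dot q\in\dot Q$, and in $V$ the condition $(r,\dot q)$ of $P*\dot Q$ forces "$\{x:\varphi(x,p)\}$ is a transversal". So $(\varphi,p)$ was not dead in $V$.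

**Lemma 3.3.** For every $(\varphi,p)$ there is a poset $P$ with $1\Vdash_P$ "$(\varphi,p)$ is dead".

*Proof.* Let $\theta(b)$ be the statement "$\{x:\varphi(x,p)\}$ is a transversal, and $\varphi(b,p)$".

**Case 1: some $t\in\mathbb C$ forces "$\exists Q\,(1\Vdash_Q\theta(\dot b))$".** The purpose of this case is to put the two certificates together. Fix a name $\dot Q$ for such a $Q$. Let $b\supset t$ be Cohen generic over $V$ and let $\tilde b$ be $b$ with its bit at place $|t|$ flipped. Then $\tilde b$ is Cohen generic over $V$, $\tilde b\supset t$ and $V[\tilde b]=V[b]$. So in $V[b]$ the posets $Q_0=\dot Q^{b}$ and $Q_1=\dot Q^{\tilde b}$ satisfy $1\Vdash_{Q_0}\theta(b)$ and $1\Vdash_{Q_1}\theta(\tilde b)$. Let $G_0\times G_1$ be $Q_0\times Q_1$-generic over $V[b]$. Then $G_i$ is $Q_i$-generic over $V[b]$, so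
$$V[b][G_0]\models\varphi(b,p),\qquad V[b][G_1]\models\varphi(\tilde b,p).$$
By Fact 2.1 both statements hold in $V[b][G_0\times G_1]$ and in every further extension. As $b\,E_0\,\tilde b$ and $b\ne\tilde b$, the set $\{x:\varphi(x,p)\}$ is not a transversal in any of these models. So $(\varphi,p)$ is dead in $V[b][G_0\times G_1]$, and $P=C_t*(\dot Q_0\times\dot Q_1)$ works.

**Case 2: no $t\in\mathbb C$ forces this.** The purpose is to show that then $P=\mathbb C$ already kills $(\varphi,p)$. Suppose not: let $b$ be Cohen over $V$, $Q\in V[b]$, and let $q\in Q$ force "$\{x:\varphi(x,p)\}$ is a transversal". The $E_0$-class of $b$ is the same set in $V[b]$ and in all its extensions. So some $q'\le q$ decides the point of the transversal in this class: there is $b^*\,E_0\,b$ with $q'\Vdash\varphi(b^*,p)$. The real $b^*$ is Cohen over $V$ and $V[b^*]=V[b]$. In this model the poset $Q'=\{r\in Q:r\le q'\}$, with largest element $q'$, satisfies $1\Vdash_{Q'}\theta(b^*)$. By the forcing theorem some $t\subset b^*$ forces "$\exists Q'\,(1\Vdash_{Q'}\theta(\dot b))$". This contradicts the case assumption. $\square$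

**Theorem 3.4 (ZFC).** There is $\kappa_0$ such that for every cardinal $\kappa\ge\kappa_0$, if $g$ is $\mathrm{Col}(\omega,\kappa)$-generic over $V$, then no set forcing extension of $V[g]$ has an $E_0$-transversal that is $\Sigma^1_3(p)$ for a real $p\in V$. In particular none has a $\Sigma^1_3(p)$ well-ordering of $\mathbb R$ with $p\in\mathbb R^V$, and none has a lightface $\Sigma^1_3$ well-ordering of $\mathbb R$.

*Proof.*

**Step 1: kill all pairs by one poset.** For each pair $i=(\varphi,p)$ with $p\in\mathbb R^V$ choose $P_i$ by Lemma 3.3. Let $\mathbf P$ be the fs product of all these $P_i$, and let $\kappa_0=\max(|\mathbf P|,\omega_1)$.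

**Step 2: find $\mathbf P$ inside the collapse.** Let $\kappa\ge\kappa_0$. By Fact 2.2, $\mathrm{Col}(\omega,\kappa)\equiv\mathbf P\times\mathrm{Col}(\omega,\kappa)$. So $V[g]$ is an extension of $V$ by a generic for $\mathbf P\times\mathrm{Col}(\omega,\kappa)$. Since $\mathbf P$ is the product of $P_i$ with the fs product of the other factors, for each $i$ the model $V[g]$ is a set-generic extension of some $V[G_i]$ with $G_i$ being $P_i$-generic over $V$. Now $i$ is dead in $V[G_i]$, and deadness passes to set-generic extensions. So $i$ is dead in $V[g]$: no set forcing extension of $V[g]$ has a transversal defined by $\varphi(\cdot,p)$.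

**Step 3: pass from transversals to well-orderings.** Let $\varphi(x,x',p)$ be $\Sigma^1_3$ and define a (strict or reflexive) well-ordering of $\mathbb R$ in some extension. Put
$$\varphi^{\mathrm{tr}}(b,p):\quad \forall b'\,E_0\,b\ \bigl(b'=b\ \vee\ \varphi(b,b',p)\bigr).\tag{1}$$
This says that $b$ is the least element of its class, so it defines a transversal. The quantifier runs over the finite modifications of $b$; it is a number quantifier, so $\varphi^{\mathrm{tr}}$ is $\Sigma^1_3$ in $p$. By Step 2 this cannot happen in a set forcing extension of $V[g]$ if $p\in V$. $\square$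

**Corollary 3.5.** Let $g$ be $\mathrm{Col}(\omega,\kappa)$-generic over $L$ with $\kappa$ large enough. In $L[g]$, $0^\sharp$ does not exist, and no set forcing extension of $L[g]$ has a lightface $\Sigma^1_3$ well-ordering of $\mathbb R$. Hence, if ZFC is consistent, ZFC + "$0^\sharp$ does not exist" does not prove that an extension as in Question 1.2 exists. It does not refute it either.

*Proof.* Since $|\mathrm{Col}(\omega,\kappa)|^L=\kappa$, we have $\omega_1^{L[g]}=(\kappa^+)^L$, a successor cardinal of $L$. If $0^\sharp$ existed, all uncountable cardinals would be inaccessible in $L$. So $0^\sharp$ does not exist in $L[g]$. The second claim is Theorem 3.4 over $L$. For the last claim, if $V=L$ then $<_L$ is a lightface $\Sigma^1_2$ well-ordering in the trivial extension. $\square$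

The parameter matters here. Let $c$ code $\{(m,n):g(m)\le g(n)\}$. Since $g$ is onto $\kappa$, this is a prewellordering of $\omega$ in which $n$ has rank $g(n)$. So $L[g]=L[c]$, and $<_{L[c]}$ is a $\Sigma^1_2(c)$ well-ordering of the reals of $L[g]$.

**Remark 3.6.** About $\Sigma^1_3$ the proof uses only upward absoluteness between set-generic extensions. If every set has a sharp (a hypothesis preserved by set forcing), then $\Sigma^1_3$-absoluteness for set forcing holds (Martin–Solovay). So $\Sigma^1_4$ formulas go up between set-generic extensions, and Theorem 3.4 holds with $\Sigma^1_4$ in place of $\Sigma^1_3$.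

## 4. The threshold $\tau$ over $L$

How large must $\kappa$ be over $L$? The answer is a cardinal built from the least cardinals at which sentences become true.

**Definition 4.1.** For a sentence $\chi$ of set theory let $\rho_\chi$ be the least uncountable $L$-cardinal $\rho$ with $L_\rho\models\chi$, if there is one. Put $\tau=\sup\{\rho_\chi:\rho_\chi\text{ exists}\}$.

**Example 4.2.** If $\chi$ is $\forall x\,(x=x)$, then $\rho_\chi=\omega_1^L$. If $\chi$ says "there is exactly one uncountable cardinal", then $\rho_\chi=\omega_2^L$, as $L_{\omega_1^L}$ has no uncountable cardinals and $\omega_1^L$ is the only one of $L_{\omega_2^L}$. If $\chi$ is the Power Set axiom, then $\rho_\chi=\omega_\omega^L$. Indeed, the constructible subsets of $\omega_n^L$ appear cofinally in $L_{\omega_{n+1}^L}$, so their set is not a member of it. At $\omega_\omega^L$ the subsets of any $x\in L_{\omega_n^L}$ are all in $L_{\omega_n^L}$ by Fact 2.4(c), so their set lies in $L_{\omega_\omega^L}$.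

If $\rho_\chi$ exists, let $\chi^*$ say "there is an uncountable cardinal $\rho$ of $L$ with $L_\rho\models\chi$". By Fact 2.4(c), for an uncountable $L$-cardinal $\sigma$ we have $L_\sigma\models\chi^*$ iff $\rho_\chi<\sigma$. So $\rho_{\chi^*}=(\rho_\chi^{+})^L$. Hence every $\rho_\chi$ is $<\tau$, and $\tau$ is a limit cardinal of $L$.

**Theorem 4.3.**

1. If $V$ is a set-generic extension of $L$, then $V$ has a set forcing extension with a well-ordering of $\mathbb R$ that is $\Sigma^1_3$ in any code of a certain countable ordinal (uniformly in the code), and that is lightface $\Delta^1_4$.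
2. Let $\kappa$ be an infinite $L$-cardinal and $g$ be $\mathrm{Col}(\omega,\kappa)$-generic over $L$. Then $L[g]$ has a set forcing extension with a lightface $\Sigma^1_3$ well-ordering of $\mathbb R$ if and only if $\kappa<\tau$.
3. Let $V$ be generic over $L$ for $P\in L$. If $|P|^L<\tau$, such an extension of $V$ exists. If $(\tau^+)^L$ is countable in $V$, none exists.

So for the counterexamples $L[g]$ of Section 3, lightface $\Sigma^1_3$ is impossible while lightface $\Delta^1_4$ is possible.

## 5. Killing posets of size below $\tau$

This section proves the negative halves of Theorem 4.3(2) and (3). We rerun Theorem 3.4 over $L$ for formulas without parameters and bound the size of the killing posets. Work in $L$, and let $\theta_\varphi(b)$ say "$\{x:\varphi(x)\}$ is a transversal and $\varphi(b)$". This is a formula of second order arithmetic.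

**Step 1: put Case 1 of Lemma 3.3 into a set-sized form.** Let $\varphi$ be a lightface $\Sigma^1_3$ formula in Case 1, so some $t$ forces "$\exists Q\,(1\Vdash_Q\theta_\varphi(\dot b))$". Replace $Q$ by an isomorphic copy whose underlying set is an ordinal and whose largest element is $0$, and strengthen $t$ to decide that ordinal. This gives $t$, $\vartheta$, and a nice name $\dot Q$ (given by a subset of $\mathbb C\times\vartheta\times\vartheta$) such that $t$ forces $\dot Q$ to be a poset on $\vartheta$ with largest element $0$. Let $R=C_t\times\vartheta$, with $(s,\alpha)\le(s',\alpha')$ iff $s\supseteq s'$ and $s\Vdash\alpha\le_{\dot Q}\alpha'$. It is a dense part of $C_t*\dot Q$, because any $(s,\dot q)$ can be extended by deciding the ordinal $\dot q$. Its largest element is $(t,0)$, and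
$$(t,0)\Vdash_R\theta_\varphi(\dot b).\tag{2}$$

**Step 2: see which sets the forcing relation in (2) depends on.** Every real in an $R$-extension is the value $A^G=\{n:\exists r\in G\ (n,r)\in A\}$ of some $A\subseteq\omega\times R$; the Cohen real comes from $\{(n,(s,\alpha)):s(n)=1\}$. For formulas of second order arithmetic the relation $\Vdash_R$ is defined by recursion: $r\Vdash n\in A$ iff the conditions below some $r''$ with $(n,r'')\in A$ are dense below $r$; $r\Vdash\neg\sigma$ iff no $r'\le r$ forces $\sigma$; $r\Vdash\sigma\wedge\sigma'$ iff $r$ forces both; and $r\Vdash\exists X\sigma(X)$ iff densely many $r'\le r$ have some $A\subseteq\omega\times R$ with $r'\Vdash\sigma(A)$; similarly for number quantifiers. So the relation is defined by quantifying over $R$, $\omega$ and $\mathcal P(\omega\times R)$.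

**Step 3: locate witnesses below $\tau$.** Let $\chi_\varphi$ say: "Power Set holds, and there are $t,\vartheta,\dot Q$ as in Step 1 with (2)". Let $\rho$ be an uncountable $L$-cardinal with $L_\rho\models$ Power Set. By Fact 2.4(c) every subset of a member of $L_\rho$ lies in $L_\rho$, so power sets computed in $L_\rho$ are the true ones. By Step 2, $L_\rho$ computes $\Vdash_R$ correctly for $R\in L_\rho$, and it recognizes correctly which $t,\vartheta,\dot Q$ are as in Step 1. For every limit cardinal $\rho$ large enough that $L_\rho$ contains the objects of Step 1 we have $L_\rho\models\chi_\varphi$. So $\rho_{\chi_\varphi}$ exists, and $L_{\rho_{\chi_\varphi}}$ contains true witnesses $t,\vartheta,\dot Q$. In particular $\vartheta<\rho_{\chi_\varphi}<\tau$.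

**Step 4: bound the product.** With these witnesses, Case 1 of Lemma 3.3 gives the killing poset $P_\varphi=C_t*(\dot Q_0\times\dot Q_1)$. The triples $(s,\alpha,\beta)$ with $s\in C_t$ and $\alpha,\beta<\vartheta$ form a dense subset of size $<\tau$, and we replace $P_\varphi$ by it. In Case 2 let $P_\varphi=\mathbb C$. There are countably many $\varphi$, so the fs product $\mathbf P$ of these posets has size $\le\tau$.

**Step 5: conclude for (2).** Let $\kappa\ge\tau$. By Fact 2.2 in $L$, $\mathrm{Col}(\omega,\kappa)\equiv\mathbf P\times\mathrm{Col}(\omega,\kappa)$. As in Step 2 of the proof of Theorem 3.4, every lightface $\Sigma^1_3$ formula $\varphi$ is dead in $L[g]$. By (1), no set forcing extension of $L[g]$ has a lightface $\Sigma^1_3$ well-ordering of $\mathbb R$.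

**Step 6: conclude for (3).** Let $V$ be generic over $L$ for $P\in L$, and let $(\tau^+)^L=(2^\tau)^L$ be countable in $V$. Then $V$ sees only countably many constructible dense subsets of $\mathrm{Col}(\omega,\tau)$, so $V$ contains a $\mathrm{Col}(\omega,\tau)$-generic $g$ over $L$. By Fact 2.3, $V$ is a set-generic extension of $L[g]$. By Step 5 all lightface $\varphi$ are dead in $L[g]$, hence in $V$. $\square$

## 6. Trees in $L$ whose finite products have small antichains

For the positive halves we want an extension of the form $W=L[y]$, with $y$ a real that is the only solution of a $\Pi^1_2$ condition $\Phi$. Then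
$$a<b\iff\exists y'\,\bigl(\Phi(y')\wedge a<_{L[y']}b\bigr)\tag{3}$$
is a $\Sigma^1_3$ well-ordering of the reals of $W$, by Fact 2.4(e).

A natural plan is to record a bit $i$ by two trees from $L$ of height $\omega_1$: force a cofinal branch through the tree with index $i$ and none through the tree with index $1-i$. There are two difficulties. First, forcing branches through some trees must not create branches through others. Second, "this tree has a cofinal branch" speaks about subsets of $\omega_1$, not reals. For the second, $\Phi$ will say that all suitable *countable* models containing $y'$ see a branch in their own version of the tree. Then small models must compute an initial part of the true tree, and $y$ must carry enough information for them to see the branches. So let $y_1$ be a real coding the branches that record $y_0$. After finitely many such stages one is stuck at one exact point: the bits of the last real are not recorded by any tree, so nothing pins it down. With $\omega$ stages there is no last real.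

This section builds the trees. Fix a regular uncountable cardinal $\rho$ of $L$ and **work in $L$ for the whole section**. A function from $\mu<\rho$ to $\rho$ is bounded, so it lies in $L_\rho$ by Fact 2.4(c). Hence $\rho^{<\rho}=\rho$. Put $J=\omega\times\omega\times2$ and $E=\{\alpha\in(\rho,\rho^+):\mathrm{cf}\,\alpha=\rho\}$. For $\rho\le\alpha<\rho^+$ let $\gamma_\alpha$ be the least $\gamma>\alpha$ such that $L_\gamma$ contains a surjection of $\rho$ onto $\alpha$.

**Definition 6.1.** By recursion on $\alpha\in E$, let $(S_\alpha,D_\alpha)$ be the $<_L$-least pair $(S,D)\in L_{\gamma_\alpha}$ such that $S\subseteq\alpha$, $D$ is club in $\alpha$, and $S\cap\nu\ne S_\nu$ for all $\nu\in D\cap E$. If there is no such pair, put $S_\alpha=\emptyset$.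

**Lemma 6.2.** For every $S\subseteq\rho^+$ the set $\{\alpha\in E:S\cap\alpha=S_\alpha\}$ is stationary.

*Proof.*

**Step 1: take a least counterexample and a small model containing it.** If the lemma fails, let $(S,D)$ be the $<_L$-least pair such that $S\subseteq\rho^+$, $D\subseteq\rho^+$ is club and $S\cap\nu\ne S_\nu$ for all $\nu\in D\cap E$. By Fact 2.4(b), $(S,D)\in L_{\rho^{++}}$. The recursion in Definition 6.1 is carried out correctly in $L_{\rho^{++}}$, which is a model of ZFC$^-$. So $(S,D)$ and $\langle S_\nu:\nu\in E\rangle$ are definable in $L_{\rho^{++}}$ from $\rho$. Choose an increasing continuous chain $X_i\prec L_{\rho^{++}}$ ($i<\rho$) with $\rho+1\subseteq X_0$, $|X_i|=\rho$ and $\sup(X_i\cap\rho^+)\in X_{i+1}$, and let $X=\bigcup_iX_i$. If $\xi\in X\cap\rho^+$, then $X$ contains a surjection of $\rho$ onto $\xi$ (for $\xi>0$), and $\rho\subseteq X$, so $\xi\subseteq X$. Thus $\alpha=X\cap\rho^+$ is an ordinal. It is the supremum of the strictly increasing sequence of the ordinals $\sup(X_i\cap\rho^+)$, so $\mathrm{cf}\,\alpha=\rho$ and $\alpha\in E$. By elementarity $D\cap\alpha$ is unbounded in $\alpha$, so $\alpha\in D\cap E$.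

**Step 2: collapse, and compare with the definition of $S_\alpha$.** Let $\pi:X\cong L_\beta$. Then $\pi$ is the identity on $\alpha$ and $\pi(\rho^+)=\alpha$, so $\pi(S)=S\cap\alpha$, $\pi(D)=D\cap\alpha$ and $\pi(\langle S_\nu:\nu\in E\rangle)=\langle S_\nu:\nu\in E\cap\alpha\rangle$. By elementarity $(S\cap\alpha,D\cap\alpha)$ is the $<_L$-least pair in $L_\beta$ with the property that defines $(S_\alpha,D_\alpha)$; the property is absolute. As $L_\beta\models$ "$\alpha$ is a cardinal $>\rho$", no $L_\gamma$ with $\gamma\le\beta$ contains a surjection of $\rho$ onto $\alpha$, so $\beta<\gamma_\alpha$. Since $L_\beta$ is an initial segment of $<_L$, the same pair is $<_L$-least in $L_{\gamma_\alpha}$. So $S_\alpha=S\cap\alpha$, which contradicts $\alpha\in D\cap E$. $\square$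

Let $e:\rho^+\to L_{\rho^+}$ be the $<_L$-increasing enumeration. It has length $\rho^+$ because each $L_\xi$ with $\xi<\rho^+$ is an initial segment of size $\le\rho$. Let $A_\alpha=e''S_\alpha$ for $\alpha\in E$.

**Definition 6.3.** By recursion on $\alpha<\rho^+$ define $T^j_\alpha\subseteq{}^\alpha2$ for $j\in J$, writing $T^j|\alpha=\bigcup_{\beta<\alpha}T^j_\beta$ and $T^j=\bigcup_{\beta<\rho^+}T^j_\beta$. Elements of $T^j$ are called nodes and are ordered by extension; longer nodes are stronger. For a finite injective sequence $\vec j=(j_1,\dots,j_m)$ from $J$ let $T^{\vec j}=\prod_lT^{j_l}$ and $T^{\vec j}|\alpha=\prod_l(T^{j_l}|\alpha)$, ordered coordinatewise.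

* $T^j_0=\{\emptyset\}$ and $T^j_{\alpha+1}=\{s^\frown i:s\in T^j_\alpha,\ i<2\}$.
* If $\alpha$ is a limit and $\mathrm{cf}\,\alpha<\rho$, then $T^j_\alpha$ is the set of all $f\in{}^\alpha2$ with $f{\restriction}\beta\in T^j_\beta$ for all $\beta<\alpha$.
* If $\mathrm{cf}\,\alpha=\rho$, let $I=\{(j,s):j\in J,\ s\in T^j|\alpha\}$ and let $\langle x_\epsilon:\epsilon\in I\rangle$ be the $<_L$-least family such that, for $\epsilon=(j,s)$: $x_\epsilon\in{}^\alpha2$, $s\subset x_\epsilon$, and $x_\epsilon{\restriction}\beta\in T^j_\beta$ for $\beta<\alpha$. Moreover, if $\alpha\in E$ and $A_\alpha=\{\vec j\}\times A$ with $A$ a maximal antichain of $T^{\vec j}|\alpha$, then every tuple $(x_{(j_1,s_1)},\dots,x_{(j_m,s_m)})$ must extend an element of $A$. Put $T^j_\alpha=\{x_{(j,s)}:s\in T^j|\alpha\}$.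

Two elements of $T^{\vec j}$ (or of $T^{\vec j}|\alpha$) are compatible iff they are comparable in each coordinate: then the tuple of the longer nodes extends both. For instance, the pairs $(0,01)$ and $(00,0)$ are compatible, with common extension $(00,01)$. In particular compatibility is absolute. The indices in $\vec j$ have to be distinct. In $T^j\times T^j$ the set $\{(s^\frown0,s^\frown1):s\in T^j\}$ is an antichain: for incomparable $s,s'$ this is clear, and if $s'\supseteq s^\frown0$, then $s'^\frown1$ is incomparable with $s^\frown1$; if $s'\supseteq s^\frown1$, then $s'^\frown0$ is incomparable with $s^\frown0$. Since $T^j$ has nodes on $\rho^+$ levels, this antichain has size $\rho^+$.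

**Lemma 6.4.** The recursion can be carried out: at each $\alpha$ with $\mathrm{cf}\,\alpha=\rho$ a family as required exists. Moreover $|T^j_\alpha|\le\rho$, and every node has extensions on all higher levels.

*Proof.* By induction on $\alpha$. At $0$ and at successors all is clear. Clearly restrictions of nodes are nodes at every stage.

**Step 1: limits of small cofinality.** Let $\mathrm{cf}\,\alpha=\mu<\rho$. An element of $T^j_\alpha$ is determined by its restrictions to the points of a cofinal sequence of length $\mu$, which are nodes in a set of size $\le\rho$; so $|T^j_\alpha|\le\rho^{<\rho}=\rho$. Given a node $s$ of height $\beta<\alpha$, choose a continuous increasing sequence $\langle\beta_i:i<\mu\rangle$ cofinal in $\alpha$ with $\beta_0=\beta$, and extend $s$ along it to nodes $s_i$ of height $\beta_i$. At limits $i$ the union $s_i=\bigcup_{i'<i}s_{i'}$ is a node, because $\mathrm{cf}\,\beta_i=\mathrm{cf}\,i<\rho$ and all its proper restrictions are nodes. For the same reason $\bigcup_{i<\mu}s_i\in T^j_\alpha$.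

**Step 2: limits of cofinality $\rho$.** We build a family by meeting $\rho$ many tasks. Fix an increasing sequence $\langle\alpha_i:i<\rho\rangle$ cofinal in $\alpha$. By induction $|I|\le\rho$, so there is a list of length $\rho$ in which each of the following tasks occurs cofinally often: (a) if $A_\alpha=\{\vec j\}\times A$ as in the definition, each tuple $(\epsilon_1,\dots,\epsilon_m)$ with $\epsilon_l=(j_l,s_l)\in I$; (b) each single $\epsilon\in I$. Build nodes $x^i_\epsilon$ of height $<\alpha$, increasing in $i<\rho$, with $x^0_{(j,s)}=s$. If task (b) for $\epsilon$ comes at step $i$, extend $x^i_\epsilon$ to a node $x^{i+1}_\epsilon$ of height $\ge\alpha_i$. If task (a) comes at step $i$, choose $a\in A$ compatible with $(x^i_{\epsilon_1},\dots,x^i_{\epsilon_m})$ and let $x^{i+1}_{\epsilon_l}$ be the longer of $x^i_{\epsilon_l}$ and $a_l$; the $\epsilon_l$ are distinct because $\vec j$ is injective. All other nodes stay as they are. At limits $i<\rho$ take unions. Such a union is a node of height $<\alpha$: either the sequence is eventually constant, or its height is a limit of cofinality $\mathrm{cf}\,i<\rho$, and this height is below $\alpha$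 since $\mathrm{cf}\,\alpha=\rho>i$. Put $x_\epsilon=\bigcup_ix^i_\epsilon$. By tasks (b) it has height $\alpha$; its proper restrictions are nodes and it extends $s$. By tasks (a) every tuple as in the definition extends an element of $A$. So a family as required exists. Finally $|T^j_\alpha|\le|T^j|\alpha|\le\rho$, and each $s\in T^j|\alpha$ is extended by $x_{(j,s)}$. $\square$

**Lemma 6.5.** For every finite injective $\vec j$, every antichain of $T^{\vec j}$ has size $\le\rho$.

*Proof.* It suffices to treat a maximal antichain $A$. By Fact 2.4(b), nodes and finite tuples of nodes lie in $L_{\rho^+}$. Let $S=e^{-1}[\{\vec j\}\times A]$.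

**Step 1: find closure points.** For club many limit ordinals $\alpha<\rho^+$ the following hold: $e''\alpha=L_\alpha$; $T^{\vec j}\cap L_\alpha=T^{\vec j}|\alpha$; and $A\cap L_\alpha$ is a maximal antichain of $T^{\vec j}|\alpha$. For the first, close under bounds for $e''\xi$ and for $e^{-1}[L_\xi]$ with $\xi<\alpha$. For the second, close under bounds $\eta$ with $T^{j}|\xi\subseteq L_\eta$ for all $j\in J$; conversely a node in $L_\alpha$ has height less than $\alpha$. For the third, close under a function that assigns to each $u\in T^{\vec j}$ an element of $A$ compatible with $u$. All these bounds exist because the sets involved have size $\le\rho$.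

**Step 2: use the guess.** By Lemma 6.2 pick such an $\alpha\in E$ with $S_\alpha=S\cap\alpha$. Then $A_\alpha=e''(S\cap\alpha)=(\{\vec j\}\times A)\cap L_\alpha=\{\vec j\}\times(A\cap L_\alpha)$. So every tuple in $\prod_lT^{j_l}_\alpha$ extends an element of $A\cap L_\alpha$, and hence so does every tuple of nodes of heights $\ge\alpha$.

**Step 3: bound $A$.** Let $a\in A$. By Lemma 6.4 it extends to a tuple of nodes of heights $\ge\alpha$, which extends some $a'\in A\cap L_\alpha$. So $a$ and $a'$ are compatible, and $a=a'$. Thus $A\subseteq L_\alpha$ and $|A|\le\rho$. $\square$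

## 7. Small models compute initial parts of the trees

From now on we no longer work inside $L$. "The trees" of a model $M$ are those computed in $L^M$ from $\rho$ by Definition 6.3.

**Definition 7.1.** $T(\rho)$ is the statement
$$\rho<\omega_1,\quad L\models\text{“}\rho\text{ is a regular cardinal”},\quad \omega_1=(\rho^+)^L .$$

For example, if $h$ is $\mathrm{Col}(\omega,\rho)$-generic over $L$, then $L[h]\models T(\rho)$, since $\rho$ becomes countable and $\mathrm{Col}(\omega,\rho)$ has only $\rho$ elements. Countable elementary submodels of large $H_\Theta^{L[h]}$ that contain $\rho$ then collapse to countable $M$ with $M\models T(\rho)$, as we shall see in Section 9.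

**Lemma 7.2.** Let $\rho$ be a regular uncountable cardinal of $L$, and let $M$ be a transitive model of ZFC$^-$ with $\rho\in M$ and $M\models T(\rho)$. Put $\delta=\omega_1^M$. Then the trees as computed in $L^M=L_{o(M)}$ are $T^j\cap{}^{<\delta}2$.

*Proof.* Put $N=L_{o(M)}$. Then $\delta=(\rho^+)^N$. By Fact 2.4(b) and (d) inside $N$, every set that has hereditary size $\le\rho$ in $N$ lies in $L_\delta$. Conversely, every nonempty $u\in L_\delta$ is the image of some $f:\rho\to u$ with $f\in L_\delta$: it is contained in some $L_\xi$ with $\rho\le\xi<\delta$, and $\xi$, hence $L_\xi$, has size $\le\rho$ in $N$. In particular $\delta\le(\rho^+)^L$. We show by induction on $\alpha<\delta$ that the objects at $\alpha$ computed in $N$ are the true ones, computed in $L$.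

**Step 1: short sequences.** The purpose is to see that $N$ misses no short sequences from $L$. If $u\in L_\delta$ and $\mu<\rho$, then every $F:\mu\to u$ in $L$ is in $L_\delta$. Indeed, let $f:\rho\to u$ be a surjection in $L_\delta$ (the case $u=\emptyset$ is trivial), and let $F'(i)$ be the least $\xi$ with $f(\xi)=F(i)$. Then $F':\mu\to\rho$ is in $L$. It is bounded since $\rho$ is regular in $L$, hence $F'\in L_\rho$ by Fact 2.4(c). So $F=f\circ F'\in L_\delta$.

**Step 2: cofinalities.** By Step 1 "$\mathrm{cf}\,\alpha<\rho$" means the same in $L$ and in $N$. If it fails for a limit $\alpha$, then $\mathrm{cf}\,\alpha=\rho$ in both, because $\alpha$ has size $\le\rho$ in $N$. So $N$ computes $E\cap\delta$ correctly.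

**Step 3: levels of small cofinality.** Levels $0$ and successor levels are clear. Let $\mathrm{cf}\,\alpha=\mu<\rho$, and let $\langle\beta_i:i<\mu\rangle\in L_\delta$ be cofinal in $\alpha$. By induction $u=T^j|\alpha$ is in $N$ and has hereditary size $\le\rho$ there, so $u\in L_\delta$. A function $f\in{}^\alpha2$ in $L$ all of whose proper restrictions are nodes is determined by the function $i\mapsto f{\restriction}\beta_i$ from $\mu$ to $u$, which is in $L_\delta$ by Step 1. So $f\in L_\delta$. By the proof of Step 1, all these functions $\mu\to u$ are obtained from members of the set $L_\rho$ by composition with one surjection $\rho\to u$ in $N$. So their set exists in $N$ and has size $\le\rho$ there. Thus $T^j_\alpha$ is computed correctly, with size $\le\rho$ in $N$.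

**Step 4: guesses.** Let $\rho\leq\alpha<\delta$. A surjection of $\rho$ onto $\alpha$ lies in $L_\delta$, so $\gamma_\alpha<\delta$, and $\gamma_\alpha$ is computed correctly. If $\alpha\in E$, the defining property of $(S_\alpha,D_\alpha)$ refers to $L_{\gamma_\alpha}$, to $<_L$ and to the sets $S_\nu$ with $\nu<\alpha$, which are correct by induction, so $(S_\alpha,D_\alpha)$ is computed correctly. The enumeration $e{\restriction}\delta$ is also the same: $L_\delta$ is an initial segment of $<_L$, and its order type is $\delta$, since each $L_\xi$ with $\xi<\delta$ has size $\le\rho$ in $N$. So $A_\alpha$ is computed correctly.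

**Step 5: levels of cofinality $\rho$.** The construction in Step 2 of Lemma 6.4 can be carried out in $N$, because $T^j|\alpha$ has size $\le\rho$ in $N$ and unions at limits below $\rho$ are nodes, by Step 3. So a family $\langle x_\epsilon\rangle$ as required exists in $N$. The defining property of such families is absolute, and $N$ is an initial segment of $<_L$. So the $<_L$-least family in $N$ is the $<_L$-least family in $L$, and $T^j_\alpha$ is computed correctly. Its size is $\le\rho$ in $N$. $\square$

## 8. Coding a real by branches in $\omega$ stages

A real $y'$ is read as a sequence $\langle y'_k:k<\omega\rangle$ of reals through a fixed recursive pairing. A *cofinal branch* of $T^j$ is a function $f:(\rho^+)^L\to2$ all of whose proper initial segments $f{\restriction}\alpha$ are in $T^j$. Let $\psi(y',\rho)$ say: "for all $k,n$, the tree $T^{k,n,y'_k(n)}$, computed in $L$ from $\rho$, has a cofinal branch".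

**Proposition 8.1.** Let $\rho$ be a regular uncountable $L$-cardinal and $h$ be $\mathrm{Col}(\omega,\rho)$-generic over $L$. There is a ccc extension $W$ of $L[h]$ and a real $y=\langle y_k:k<\omega\rangle$ with $W=L[y]$, such that $y_0$ codes a prewellordering of $\omega$ of length $\rho$, and:

(a) in $W$, for all $k,n,i$: $T^{k,n,i}$ has a cofinal branch iff $i=y_k(n)$;

(b) every transitive $M\models$ ZFC$^-+T(\rho)$ with $y\in M$ satisfies $\psi(y,\rho)$.

*Proof.*

**Step 1: the starting model.** We choose $y_0$ and check that the trees are harmless at the beginning. Let $c=y_0$ code $\{(m,n):h(m)\le h(n)\}$. As $h$ is onto $\rho$, this is a prewellordering of $\omega$ of length $\rho$ in which $n$ has rank $h(n)$. So $L[c]=L[h]=:W_0$, and $h$ and $\rho$ belong to every transitive ZFC$^-$ model containing $c$. In $W_0$ we have $\omega_1=(\rho^+)^L$.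

Every $T^{\vec j}$ with $\vec j$ finite and injective is ccc in $W_0$. Suppose some $q\in h$ forces that $\dot a$ enumerates an antichain of $T^{\vec j}$ without repetition, with length $(\rho^+)^L$. For each $\xi<(\rho^+)^L$ some $p_\xi\in h$ with $p_\xi\le q$ decides $\dot a(\xi)$. As $h$ is countable in $L[h]$ and $(\rho^+)^L$ is $\omega_1$ there, one condition $p$ is $p_\xi$ for uncountably many $\xi$. Then $\{a:\exists\xi\ p\Vdash\dot a(\xi)=\check a\}$ is in $L$, it is an antichain, and it is uncountable in $L[h]$, so its size in $L$ is more than $\rho$. This contradicts Lemma 6.5.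

**Step 2: almost disjoint reals that small models compute.** In $L[c]$, for $\alpha<\omega_1$ let $d_\alpha$ be the $<_{L[c]}$-least real not in $\{d_\beta:\beta<\alpha\}$, and let $r_\alpha\subseteq\omega$ be the set of codes of the finite sequences $d_\alpha{\restriction}n$, $n<\omega$. The $r_\alpha$ are infinite, and any two of them have finite intersection. For example, if $d_\alpha$ and $d_\beta$ first differ at place $2$, then $r_\alpha\cap r_\beta$ consists of the codes of the three common sequences of lengths $0,1,2$.

Let $c\in M\models$ ZFC$^-+T(\rho)$ with $M$ transitive, and $\delta=\omega_1^M$. Then $M$ computes $\langle d_\alpha:\alpha<\delta\rangle$ correctly. Indeed, every $\alpha<\delta$ has size $\le\rho$ in $L^M$, and $\rho$ is countable in $L_{o(M)}[c]$, so $\omega_1$ of $L_{o(M)}[c]$ is $\delta$; also $\delta\le(\rho^+)^L=\omega_1^{L[c]}$. For $\alpha<\delta$ the set $\{d_\beta:\beta<\alpha\}$ is countable in $L_{o(M)}[c]$, so by diagonalization that model contains a real not in it. As $L_{o(M)}[c]$ is an initial segment of $<_{L[c]}$, the least such real is the same in both.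

**Step 3: almost disjoint coding.** This turns a subset of $\omega_1$ into a real. For $B\subseteq\omega_1$ let $\mathbb A(B)$ consist of all $(s,F)$ with $s\in[\omega]^{<\omega}$ and $F\in[B]^{<\omega}$. Put $(s',F')\le(s,F)$ iff $s'$ end-extends $s$, $F'\supseteq F$, and $(s'\setminus s)\cap r_\alpha=\emptyset$ for $\alpha\in F$. It is $\sigma$-centered, since finitely many conditions with the same $s$ have a common extension. Let $u$ be the union of the first coordinates of the conditions in a generic filter $K$. Then
$$B=\{\alpha<\omega_1:u\cap r_\alpha\text{ is finite}\}.\tag{4}$$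
If $\alpha\in B$, then some $(s,F)\in K$ has $\alpha\in F$, and $u\setminus s$ misses $r_\alpha$. If $\alpha\notin B$, then for any $(s,F)$ and $k$ the set $r_\alpha\setminus\bigcup_{\beta\in F}r_\beta$ is infinite, so $s$ can be end-extended by an element of it above $k$; by genericity $u\cap r_\alpha$ is infinite.

Moreover,
$$K=\{(s,F)\in\mathbb A(B):s\text{ is an initial segment of }u,\ (u\setminus s)\cap r_\alpha=\emptyset\text{ for }\alpha\in F\}.\tag{5}$$
Elements of $K$ clearly have this property. Conversely let $(s,F)$ have it, and let $(s',F')\in K$. Extend $(s',F')$ to some $(s'',F'')\in K$ with $s''\supseteq s$; this is possible as $s\subseteq u$. Since $s''$ and $s$ are initial segments of $u$, $s''$ end-extends $s$, and $s''\setminus s\subseteq u\setminus s$. So $(s'',F''\cup F)$ extends both $(s,F)$ and $(s',F')$. By Fact 2.6(a), $(s,F)\in K$.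

**Step 4: the iteration.** We alternate between recording the current real in branches and coding these branches by the next real. Let $W_k$ be the model after $k$ stages, with $y_k\in W_k$. Stage $k$ forces over $W_k$ with $R_k*\mathbb A(B_k)$:

* $R_k$ is the fs product of the trees $T^{k,n,y_k(n)}$, $n<\omega$. By Lemma 6.4 it adds cofinal branches $f_{k,n}\in{}^{\omega_1}2$.
* $B_k=\{\omega\xi+n:\xi<\omega_1,\ n<\omega,\ f_{k,n}(\xi)=1\}$.
* $y_{k+1}$ is the real added by $\mathbb A(B_k)$.

Here $\omega_1$ is $\omega_1^{W_0}=(\rho^+)^L$, which is preserved by Step 5. Let $P_k$ be the first $k$ stages and let $P=\bigcup_kP_k$ be the fs iteration of length $\omega$. Let $G$ be $P$-generic over $W_0$, let $W=W_0[G]$ and $y=\langle y_k:k<\omega\rangle$.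

**Step 5: chain conditions.** We show that forcing branches through the chosen trees leaves the other trees ccc. Let
$$U_k=J\setminus\{(k',n,y_{k'}(n)):k'<k,\ n<\omega\}.$$
Claim: in $W_k$, every $T^{\vec j}$ with $\vec j$ finite injective from $U_k$ is ccc. For $k=0$ this is Step 1. Assume it for $k$ and let $\vec j$ be from $U_{k+1}$. The indices $(k,n,y_k(n))$ belong to $U_k$, and they do not occur in $\vec j$. So $T^{\vec j}\times R_k$ is an fs product of trees with distinct indices in $U_k$. Its finite subproducts are ccc by assumption, so it is ccc by Fact 2.6(d). By Fact 2.6(b), $R_k$ is ccc, and $T^{\vec j}$ is ccc in the extension of $W_k$ by $R_k$. There $\mathbb A(B_k)$ is $\sigma$-centered, so $T^{\vec j}\times\mathbb A(B_k)$ is ccc by Fact 2.6(c). By Fact 2.6(b) again, $T^{\vec j}$ is ccc in $W_{k+1}$. This proves the claim, and all iterands are ccc. By Fact 2.6(e), $P$ is ccc, so $\omega_1^W=(\rho^+)^L$.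

**Step 6: proof of (a).** The branch $f_{k,n}$ shows that $T^{k,n,y_k(n)}$ has a cofinal branch in $W$. Conversely let $j=(k_0,n,1-y_{k_0}(n))$; then $j\in U_k$ for all $k$. Suppose $f\in W$ is a cofinal branch of $T^j$, with name $\dot f$. For each $\alpha<\omega_1$ some $p_\alpha\in G$ decides $\dot f{\restriction}\alpha$ to be a certain element of $T^j$. As $P=\bigcup_kP_k$, there is $k$ such that $p_\alpha\in P_k$ for uncountably many $\alpha$. Then
$$f=\bigcup\{s\in T^j:\exists p\in G\cap P_k\ (p\Vdash_P\check s\subset\dot f)\}\in W_k .$$
Now consider the nodes $(f{\restriction}\alpha)^\frown(1-f(\alpha))$ for $\alpha<\omega_1$; they are in $T^j$ since both immediate successors of a node are nodes. For $\alpha<\alpha'$ the node with index $\alpha'$ extends $f{\restriction}(\alpha+1)$, and the node with index $\alpha$ differs from $f$ at $\alpha$. So they form an uncountable antichain of $T^j$ in $W_k$, which contradicts Step 5.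

**Step 7: $W=L[y]$.** We recover $G$ from $y$. In $L[y]$ we have $c=y_0$, hence $W_0=L[c]$, $P$ and $\langle r_\alpha:\alpha<\omega_1\rangle$. From $y_{k+1}$ we get $B_k$ by (4), and then all $f_{k,n}$. The generic filter of $R_k$ is
$$\{p\in R_k:p(n)\subset f_{k,n}\text{ for all }n\in\mathrm{dom}(p)\}.$$
Indeed its elements have this property, and a $p$ with this property is comparable in each coordinate, hence compatible, with every element of the filter, so Fact 2.6(a) applies. The generic filter of $\mathbb A(B_k)$ is given by (5) with $u=y_{k+1}$. From $G\cap P_k$ and these two filters we get $G\cap P_{k+1}$: a condition belongs to it iff its part in $P_k$ is in $G\cap P_k$ and the values of its last two names are in the two filters. So $G\cap P_k$ is computed in $L[y]$ by recursion, uniformly in $k$, and $G\in L[y]$. Since $y\in W$, we get $W=L[y]$.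

**Step 8: proof of (b).** Let $M\models$ ZFC$^-+T(\rho)$ be transitive with $y\in M$, and let $\delta=\omega_1^M$. By Step 2, $M$ computes $\langle r_\alpha:\alpha<\delta\rangle$, so by (4) it computes $B_k\cap\delta$ from $y_{k+1}$. For $\xi<\delta$ and $n<\omega$ we have $\omega\xi+n<\delta$, because $\omega\cdot\delta=\delta$. So $M$ computes $f_{k,n}{\restriction}\delta$ by $f_{k,n}(\xi)=1\iff\omega\xi+n\in B_k$. By Lemma 7.2 the tree $T^{k,n,y_k(n)}$ as computed in $M$ is $T^{k,n,y_k(n)}\cap{}^{<\delta}2$, and $\delta=(\rho^+)^{L^M}$ by $T(\rho)$. So $f_{k,n}{\restriction}\delta$ is a cofinal branch of it in $M$. Hence $M\models\psi(y,\rho)$. $\square$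

## 9. Well-orderings from unique $\Pi^1_2$ solutions

It remains to prove Theorem 4.3(1) and the positive halves of (2) and (3). In each case we find a $\Pi^1_2$ condition whose only solution in $W$ is $y$, and we use (3).

*Proof of Theorem 4.3(1).*

**Step 1: reach a model as in Proposition 8.1.** Let $V=L[G]$ with $G$ generic for $P\in L$, and choose a regular uncountable $L$-cardinal $\rho\ge|P|^L$. Forcing with $\mathrm{Col}(\omega,\rho)$ over $V$ gives an extension of $L$ by $P\times\mathrm{Col}(\omega,\rho)$. By Fact 2.2 it is $L[h]$ with some $h$ that is $\mathrm{Col}(\omega,\rho)$-generic over $L$. Take $W$ and $y$ from Proposition 8.1. Then $W$ is a set forcing extension of $V$.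

**Step 2: the condition.** For a code $w$ of $\rho$ let $\Phi(y',w)$ say: "every countable transitive $M\models$ ZFC$^-+T(\rho)$ with $y',\rho\in M$ satisfies $\psi(y',\rho)$". By Fact 2.5 this is $\Pi^1_2$. By Proposition 8.1(b), $\Phi(y,w)$ holds in $W$.

**Step 3: uniqueness.** Let $\Phi(y',w)$ hold in $W$. Let $\Theta$ be a large regular cardinal of $W$, let $X\prec H_\Theta^W$ be countable with $y',\rho\in X$, and let $M$ be its transitive collapse. As $\rho$ is countable in $W$, $\rho\subseteq X$, so $\rho$ is not moved by the collapse; neither is $y'$. Since $\omega_1^W=(\rho^+)^L$, we have $H^W_\Theta\models$ ZFC$^-+T(\rho)$, hence $M\models$ ZFC$^-+T(\rho)$. By $\Phi(y',w)$, $M\models\psi(y',\rho)$, hence $H^W_\Theta\models\psi(y',\rho)$. By Lemma 7.2 applied to $H^W_\Theta$, with $\delta=\omega_1^W=(\rho^+)^L$, the trees computed in $H_\Theta^W$ are the true trees. So in $W$ each $T^{k,n,y'_k(n)}$ has a cofinal branch. By Proposition 8.1(a), $y'_k(n)=y_k(n)$ for all $k,n$, that is, $y'=y$.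

**Step 4: the definition from a code.** Therefore
$$a<b\iff\exists y'\,\bigl(\Phi(y',w)\wedge a<_{L[y']}b\bigr)\tag{6}$$
defines $<_{L[y]}$ on $\mathbb R^W$, which is a well-ordering of $\mathbb R^W$ because $W=L[y]$. It is $\Sigma^1_3(w)$, uniformly in the codes $w$ of the countable ordinal $\rho$.

**Step 5: removing the code.** Since $\omega_1^W=(\rho^+)^L$, $\rho$ is the largest $L$-cardinal below $\omega_1^W$. If a countable ordinal $\nu \geq \omega$ is not an $L$-cardinal, then a constructible surjection from a smaller ordinal onto $\nu$ lies in $L_{(\nu^+)^L}$ by Fact 2.4(b), and $(\nu^+)^L\le\omega_1$; so it lies in some countable $L_\eta$. Hence "$w$ is a code and $|w|$ is an $L$-cardinal" says that $w$ codes a well-ordering and no countable $L_\eta$ containing $|w|$ has such a surjection onto $|w|$; this is $\Pi^1_2$. "Every countable ordinal $\ge|w|$ has $L$-cardinality $\le|w|$" says: for every code $w'$ with $|w'|\ge|w|$ there is a countable $L_\eta$ that contains a surjection of $|w|$ onto $|w'|$. The part after the quantifier over $w'$ is a disjunction of a $\Sigma^1_2$ statement with negations of $\Delta^1_2$ clauses, so the whole is $\Pi^1_3$.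 Prefixing (6) by "there is $w$ with these two properties such that" gives a lightface $\Sigma^1_4$ definition of the same well-ordering. Finally a $\Sigma^1_4$ strict total order is $\Delta^1_4$, because $a\not<b$ iff $a=b$ or $b<a$. $\square$

*Proof of the positive halves of Theorem 4.3(2) and (3).*

Now the code $w$ must be avoided within $\Sigma^1_3$. The assumption $|P|^L<\tau$ lets us choose a $\rho$ that small models can identify by a sentence.

**Step 1: the choice of $\rho$.** Let $V$ be generic over $L$ for $P$ with $|P|^L<\tau$; in (2), $P=\mathrm{Col}(\omega,\kappa)$ with $\kappa<\tau$. Choose a sentence $\chi$ with $\varpi:=\rho_\chi\ge|P|^L$ and put $\rho=(\varpi^{+})^L$. This is a regular uncountable $L$-cardinal $\ge|P|^L$. Obtain $L[h]$, $W$, $y$ as in Step 1 of the previous proof.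

**Step 2: the condition.** Let $T'$ be the sentence: "in $L$ there is an uncountable cardinal $\varpi$ with $L_\varpi\models\chi$; for the least such $\varpi$ and $\rho=(\varpi^+)^L$ we have $\omega_1=(\rho^+)^L$". For a model $M$ of $T'$ let $\rho^M$ be the $\rho$ of $T'$ in $M$. Let $\Phi'(y')$ say: "every countable transitive $M\ni y'$ with $M\models$ ZFC$^-+T'$ satisfies $\psi(y',\rho^M)$". It has no parameter, and it is $\Pi^1_2$ by Fact 2.5.

**Step 3: $\Phi'(y)$ holds in $W$.** We show that a model $M$ as in $\Phi'(y)$ identifies the true $\rho$. Let $\sigma$ be the least $\varpi$ of $T'$ in the sense of $M$. Since $y_0\in M$, the ordinal $\rho$ is in $M$ and is countable in $M$. The ordinal $\varpi=\rho_\chi<\rho$ is an uncountable cardinal in $L$, so also in $L^M$, and $L_\varpi\models\chi$. So $\sigma\le\varpi$. Suppose $\sigma<\varpi$. Then $\sigma$ is a cardinal of $L^M$, hence of $L_\varpi$, hence of $L$ by Fact 2.4(c). So $\sigma$ is an uncountable $L$-cardinal with $L_\sigma\models\chi$, which contradicts the minimality of $\varpi=\rho_\chi$. Thus $\sigma=\varpi$. Next, $L_\rho\subseteq L^M$ contains surjections of $\varpi$ onto all ordinals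 in $(\varpi,\rho)$, by Fact 2.4(b), and $\rho$ is a cardinal in $L$, so in $L^M$. Hence $(\varpi^+)^{L^M}=\rho$, that is, $\rho^M=\rho$. So $M\models T(\rho)$: $\rho$ is countable in $M$; it is regular in $L$, hence in $L^M$; and $\omega_1=(\rho^+)^L$ holds in $M$ by $T'$. By Proposition 8.1(b), $M\models\psi(y,\rho)$.

**Step 4: uniqueness.** Let $\Phi'(y')$ hold in $W$. For $\Theta$ a large regular cardinal of $W$ we have $H^W_\Theta\models T'$, with $\varpi=\rho_\chi$ and $\rho$ as chosen, because $\omega_1^W=(\rho^+)^L$. Take a countable $X\prec H_\Theta^W$ with $y'\in X$ and let $M$ be its transitive collapse. Then $y'\in M\models$ ZFC$^-+T'$, so $M\models\psi(y',\rho^M)$. By elementarity $H_\Theta^W\models\psi(y',\rho)$. As in Step 3 of the previous proof, Lemma 7.2 applied to $H_\Theta^W$ shows that in $W$ each $T^{k,n,y'_k(n)}$ has a cofinal branch, and Proposition 8.1(a) gives $y'=y$.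

**Step 5: the definition.** Therefore
$$a<b\iff\exists y'\,\bigl(\Phi'(y')\wedge a<_{L[y']}b\bigr)$$
defines $<_{L[y]}$ on $\mathbb R^W$, and $W=L[y]$. This is a lightface $\Sigma^1_3$ well-ordering of the reals of $W$, a set forcing extension of $V$. Together with Section 5 this proves (2) and (3). $\blacksquare$
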